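# Quasi-isometry of finitely generated groups is not essentially countable

Throughout, $\omega=\{0,1,2,\dots\}$, and $2^\omega$ is the Cantor space. A set is $K_\sigma$ if it is a countable union of compact sets.

## 1. Marked groups, quasi-isometries and Borel reductions

### 1.1 The space of finitely generated groups

Let $\mathbb F_\infty$ be the free group on $x_0,x_1,x_2,\dots$. A subset of $\mathbb F_\infty$ is a point of the compact metrizable space $2^{\mathbb F_\infty}$, via its characteristic function. Being a normal subgroup is a conjunction of conditions that each involve finitely many elements, so the normal subgroups form a closed set.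

**Definition (marked groups).** For $m\ge 2$, $\mathcal G_m$ is the set of normal subgroups $N\trianglelefteq\mathbb F_\infty$ with $x_i\in N$ for all $i\ge m$. Such an $N$ is identified with the marked $m$-generator group $(\mathbb F_\infty/N,(x_0N,\dots,x_{m-1}N))$. The space of finitely generated groups is $\mathcal G=\bigcup_{m\ge2}\mathcal G_m$.

Each $\mathcal G_m$ is closed, and $\mathcal G_2\subseteq\mathcal G_3\subseteq\cdots$. So $\mathcal G$ is a Borel subset of $2^{\mathbb F_\infty}$, hence a standard Borel space.

**Example.** Let $N_n\in\mathcal G_2$ be the kernel of $\mathbb F_\infty\to\mathbb Z/n$, $x_0\mapsto1$, $x_i\mapsto0$ for $i\ge1$, and let $N$ be the kernel of the analogous map to $\mathbb Z$. If a word $w$ has exponent sum $e$ in $x_0$, then $w\in N_n$ iff $n\mid e$. For $n>|e|$ this says $e=0$, that is, $w\in N$. So $N_n\to N$: the marked groups $\mathbb Z/n$ converge to $\mathbb Z$.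

### 1.2 Quasi-isometry

For $N\in\mathcal G_m$ let $d_N$ be the word metric on $\mathbb F_\infty/N$ for the generators $x_0N,\dots,x_{m-1}N$. Passing from $m$ to $m+1$ adds a trivial generator, so $d_N$ does not change.

**Definition (quasi-isometry).** Let $\lambda\ge1$, $C\ge0$. A map $\varphi:X\to Y$ of metric spaces is a $(\lambda,C)$-quasi-isometry if
$$\tfrac1\lambda d_X(x,y)-C\le d_Y(\varphi(x),\varphi(y))\le\lambda d_X(x,y)+C\qquad(x,y\in X)$$
and every point of $Y$ is within distance $C$ of $\varphi(X)$. For $N,M\in\mathcal G$, put $N\approx_{QM}M$ iff for some $\lambda,C$ there is a $(\lambda,C)$-quasi-isometry $(\mathbb F_\infty/N,d_N)\to(\mathbb F_\infty/M,d_M)$.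

Enlarging $\lambda$ and $C$ preserves the definition, so both may be taken to be integers. The relation $\approx_{QM}$ is an equivalence relation and does not depend on the choice of finite generating sets.

**Definition (bi-Lipschitz).** A bijection $\Phi$ of metric spaces is bi-Lipschitz if $\Phi$ and $\Phi^{-1}$ are both $L$-Lipschitz for some $L$. Two groups are bi-Lipschitz equivalent if there is such a bijection between them. This implies quasi-isometry.

**Example.** Let $d$ be the word metric on $\mathbb Z$ for the generator $1$ and $d'$ the one for $\{2,3\}$. Since $1=3-2$, we have $d'\le2d$, and clearly $d\le3d'$. So the identity is bi-Lipschitz. On the other hand $\mathbb Z/2$ and the trivial group are quasi-isometric, as all finite groups are, but there is no bijection between them.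

### 1.3 Reductions and essential countability

**Definition.** Let $E$ and $F$ be Borel equivalence relations on standard Borel spaces $X$ and $Y$. We write $E\le_BF$ if there is a Borel map $f:X\to Y$ with $x\,E\,x'\iff f(x)\,F\,f(x')$; such an $f$ is a Borel reduction. They are Borel bireducible if $E\le_BF$ and $F\le_BE$, and $E<_BF$ means $E\le_BF$ and $F\not\le_BE$. The relation $E$ is countable if every $E$-class is countable, and essentially countable if $E\le_BF$ for some countable Borel equivalence relation $F$.

**Example.** On $\mathbb R$, the relation $x-y\in\mathbb Q$ is countable. The relation $\lfloor x\rfloor=\lfloor y\rfloor$ is not countable, since its classes are intervals. It is essentially countable, because $x\mapsto\lfloor x\rfloor$ reduces it to equality on $\mathbb Z$. So uncountable classes alone do not prevent essential countability.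

If $E\le_BF$ and $F$ is essentially countable, then so is $E$: compose the reductions. So to show that a relation is not essentially countable, it suffices to reduce to it a relation that is not.

Two facts are taken as given.

* $\approx_{QM}$ is a $K_\sigma$ equivalence relation on $\mathcal G$; in particular it is Borel.
* The isomorphism relation $\cong$ on $\mathcal G$, given by $N\cong M$ iff $\mathbb F_\infty/N\cong\mathbb F_\infty/M$, is a countable Borel equivalence relation.

### 1.4 Two relations on sequences

**Definition.** $E_1$ is the relation on $(2^\omega)^\omega$ given by $x\,E_1\,x'\iff\exists M\,\forall m\ge M\ x_m=x'_m$. On $P=\prod_{n\ge0}\{0,1,\dots,n\}$ the relation $E_{K_\sigma}$ is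
$$p\,E_{K_\sigma}\,q\iff\sup_n|p_n-q_n|<\infty .$$

**Example.** The sequences $p_n=n$ and $q_n=\lfloor n/2\rfloor$ lie in $P$ and are not $E_{K_\sigma}$-related, although $(1+p_n)/(1+q_n)\le2$ for all $n$: for $n=2k$ the ratio is $(2k+1)/(k+1)<2$, and for $n=2k+1$ it is $(2k+2)/(k+1)=2$. We shall meet this pair again. The $E_{K_\sigma}$-class of the zero sequence consists of the bounded sequences in $P$.

## 2. Is $\approx_{QM}$ essentially countable?

**Problem.** Determine whether the quasi-isometry relation $\approx_{QM}$ on $\mathcal G$ is essentially countable.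

The problem comes from the paper "On the complexity of the quasi-isometry and virtual isomorphism problems for finitely generated groups". In words: can one assign to each finitely generated group, in a Borel way, a point of some space with a countable equivalence relation, so that two groups are quasi-isometric exactly when their points are equivalent?

**Abelian groups.** With the standard basis and all of $T$ as generators of $\mathbb Z^r\times T$, $T$ finite, the projection to $\mathbb Z^r$ is a $(1,1)$-quasi-isometry. Suppose $\varphi:\mathbb Z^r\to\mathbb Z^s$ is a $(\lambda,C)$-quasi-isometry with $r\ge1$; after a translation, $\varphi(0)=0$. The ball of radius $n$ in $\mathbb Z^r$ has at least $(n/r)^r$ points, since it contains the cube $[-\lfloor n/r\rfloor,\lfloor n/r\rfloor]^r$. It is mapped into a ball of radius $\lambda n+C$, which has at most $(2(\lambda n+C)+1)^s$ points. If $\varphi(x)=\varphi(y)$ then $d(x,y)\le\lambda C$, so fibers have at most $(2\lambda C+1)^r$ points. Hence $(n/r)^r\le(2\lambda C+1)^r(2(\lambda n+C)+1)^s$ for all $n$, so $r\le s$. By symmetry, $\mathbb Z^r$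 and $\mathbb Z^s$ are quasi-isometric iff $r=s$. On abelian groups, $\approx_{QM}$ reduces to equality of ranks.

**Finitely presented groups.** If $N\in\mathcal G_m$ and $\mathbb F_\infty/N$ is finitely presented, then $N$ is the normal closure of $\{x_i:i\ge m\}$ together with finitely many words. So there are only countably many such $N$. On a countable set every equivalence relation is countable. This subsumes the abelian case, and it shows that a negative answer must come from an uncountable family of infinitely presented groups.

There is a hint about the parameter. The relation $N\approx_{QM}M$ says that some bound $(\lambda,C)$ exists; the relation $p\,E_{K_\sigma}\,q$ says that some bound on $|p_n-q_n|$ exists. We shall encode the second in the first. The answer to the Problem is no, by the following theorems.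

**Theorem A.** There is a Borel map $p\mapsto N_p$ from $P$ to $\mathcal G_4$ such that, writing $G_p=\mathbb F_\infty/N_p$:

1. if $p\,E_{K_\sigma}\,q$, then there is a bi-Lipschitz bijection $G_p\to G_q$;
2. if $N_p\approx_{QM}N_q$, then $p\,E_{K_\sigma}\,q$.

So $E_{K_\sigma}\le_B\ \approx_{QM}$.

**Theorem B.** $\approx_{QM}$ is not essentially countable.

**Theorem C.** $\approx_{QM}$ on $\mathcal G$, and its restriction to each $\mathcal G_m$ with $m\ge4$, is Borel bireducible with $E_{K_\sigma}$; that is, it is a universal $K_\sigma$ equivalence relation. Moreover $E_{K_\sigma}\le_BE$ for every Borel equivalence relation $E$ on $\mathcal G_m$ ($m\ge4$) lying between bi-Lipschitz equivalence and $\approx_{QM}$. Also $\approx_{QM}$ is not Borel reducible to any orbit equivalence relation of a Borel action of a Polish group, and $\cong\ <_B\ \approx_{QM}$.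

Theorems A and B are proved in full in Sections 3–10. Theorem C, in Section 11, also uses published theorems that are quoted there; it is not needed for the answer.

## 3. $E_1$ lies below $E_{K_\sigma}$ and is not essentially countable

This section shows that Theorem A implies Theorem B.

**Proposition 3.1.** $E_1\le_BE_{K_\sigma}$.

*Proof.* Let $\langle m,k\rangle=\frac{(m+k)(m+k+1)}2+m$ be Cantor's pairing bijection $\omega^2\to\omega$; it satisfies $\langle m,k\rangle\ge m$. Put $h(x)_{\langle m,k\rangle}=m\cdot x_m(k)$. Then $h(x)\in P$, because $m\,x_m(k)\le m\le\langle m,k\rangle$, and $h$ is continuous. If $x_m=x_m'$ for all $m\ge M$, all coordinates of $h(x)$ and $h(x')$ differ by at most $M$. If $x_m\ne x'_m$ for infinitely many $m$, then for each such $m$ some coordinate differs by exactly $m$, so the differences are unbounded. Hence $x\,E_1\,x'\iff h(x)\,E_{K_\sigma}\,h(x')$. $\square$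

**Proposition 3.2** (Kechris–Louveau, *J. Amer. Math. Soc.* 10 (1997)). $E_1$ is not essentially countable.

We recall the tools. Write $\forall^*y\in U$ for "for comeagerly many $y$ in $U$". (i) If $A\subseteq X\times Y$ is Borel, then $\{x:\forall^*y\in U\ (x,y)\in A\}$ is Borel. (ii) Kuratowski–Ulam: a Borel $A\subseteq X\times Y$ is comeager iff $\forall^*x\ \forall^*y\ (x,y)\in A$. (iii) A Borel function between Polish spaces is continuous on some dense $G_\delta$ set.

The idea is this. Changing one coordinate of $x$ stays within an $E_1$-class, and there a reduction $f$ takes only countably many values. So $f$ is generically locally constant in each coordinate. We change all the coordinates one after another without changing $f$, and pass to the limit.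

*Proof.* Suppose $f:X=(2^\omega)^\omega\to V$ is a Borel reduction of $E_1$ to a countable Borel equivalence relation on $V$; we may take $V$ to be Polish. Write $x[n\to y]$ for $x$ with its $n$-th coordinate replaced by $y\in2^\omega$. Let $H=\bigcap_kO_k$, with $O_k$ open dense, be a dense $G_\delta$ on which $f$ is continuous.

**Step 1: $f$ is generically locally constant in each coordinate.** Let
$$L_n=\{x:\exists\text{ basic open }U\ni x_n\ \ \forall^*y\in U\ \ f(x[n\to y])=f(x)\}.$$
It is Borel by (i). We show that it is comeager. By (ii) it suffices to fix the other coordinates $w$ and show that the section of $L_n$ at $w$ is comeager. All points $(w,y)$ are $E_1$-related, so $y\mapsto f(w,y)$ takes values in one countable class; call the values $c_0,c_1,\dots$. Let $B_k$ be the Borel set where the value is $c_k$, and let $U_k$ be the largest open set in which $B_k$ is comeager, i.e. the union of all basic open sets in which it is. Since $B_k$ has the Baire property, it differs from some open set by a meager set. That open set is contained in $U_k$, so $B_k\setminus U_k$ is meager.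 As the $B_k$ cover $2^\omega$, the set $\bigcup_k(B_k\cap U_k)$ is comeager. It lies in the section: for $y\in B_k\cap U_k$ take a basic open $U$ with $y\in U\subseteq U_k$; comeagerly many $y'\in U$ lie in $B_k$, so $f(w,y')=c_k=f(w,y)$.

**Step 2: a comeager set that is stable under generic changes.** Let $D^0=H\cap\bigcap_nL_n$, let $D^{k+1}=\{x\in D^k:\forall n\,\forall^*y\ x[n\to y]\in D^k\}$, and let $D^*=\bigcap_kD^k$. If $D^k$ is Borel and comeager, then so is $D^{k+1}$: it is Borel by (i), and for each $n$ the condition $\forall^*y\ x[n\to y]\in D^k$ depends only on the other coordinates $w$ and holds for comeagerly many $w$ by (ii). So $D^*$ is comeager. If $x\in D^*$, then for every $n$ we have $\forall^*y\ x[n\to y]\in D^*$, because countable intersections of comeager sets are comeager.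

**Step 3: change every coordinate, keeping the value of $f$.** Pick $x^0\in D^*$ and put $W_{-1}=X$. Suppose we have $x^k\in D^*\cap W_{k-1}$ with $x^k_l=x^0_l$ for all $l\ge k$. As $x^k\in H\subseteq O_k$, choose a clopen $W_k\ni x^k$ with $W_k\subseteq O_k\cap W_{k-1}$. Since $x^k\in L_k$, there is a basic open $U\ni x^k_k$ such that comeagerly many $y\in U$ satisfy $f(x^k[k\to y])=f(x^k)$. Comeagerly many $y$ also satisfy $x^k[k\to y]\in D^*$. All $y$ close enough to $x^k_k$ satisfy $x^k[k\to y]\in W_k$. As $2^\omega$ has no isolated points, we can choose $y\ne x^k_k=x^0_k$ with all three properties. Put $x^{k+1}=x^k[k\to y]$.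

**Step 4: the limit.** The $k$-th coordinate changes only at step $k$, so $x^k$ converges to some $x^\infty$ with $x^\infty_k\ne x^0_k$ for every $k$. For $j\ge k$ we have $x^j\in W_k$, and $W_k$ is closed, so $x^\infty\in\bigcap_kW_k\subseteq\bigcap_kO_k=H$. All $x^k$ lie in $H$ too, and $f$ is continuous on $H$, so $f(x^\infty)=\lim_kf(x^k)=f(x^0)$. As $f$ is a reduction, $x^\infty\,E_1\,x^0$. But they differ in every coordinate, a contradiction. $\square$

**Theorem A implies Theorem B.** By Proposition 3.1 and Theorem A, $E_1\le_BE_{K_\sigma}\le_B\ \approx_{QM}$. If $\approx_{QM}$ were essentially countable, $E_1$ would be too, contradicting Proposition 3.2. It remains to prove Theorem A.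

## 4. Relator lengths, shears of $F\times\mathbb Z$, and the groups $G_p$

A quasi-isometry can distort the lengths of relators only by a bounded factor (Section 9 makes this precise). So we want a group with relators at widely separated scales $\sigma_0\ll\sigma_1\ll\cdots$, in which the length of the relator at a given scale can be varied.

**The words.** Let $F=F(a,b)$ be free, with word length $|\cdot|$. For $i\ge0$ let $k_i=2^{(i+10)^2}$ and
$$s_i=a^{k_i+1}b\,a^{k_i+2}b\cdots a^{k_i+100}b,\qquad\sigma_i=|s_i|=100k_i+5150 .$$
Since $100k_i\le\sigma_i\le200k_i$,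
$$\frac{\sigma_i}{\sigma_{i-1}}\ge\frac{k_i}{2k_{i-1}}=2^{2i+18}\quad(i\ge1),\qquad(i+1)\sigma_i<\sigma_{i+1}.\tag{4.1}$$
To vary lengths, let $A=F\times\langle z\rangle$ with $\langle z\rangle\cong\mathbb Z$ and use elements $s_iz^e$. For the generators $a,b,z$ we have $|fz^k|=|f|+|k|$.

**Attempt 1: one relator per coordinate.** A natural try is
$$\langle a,b,z,t\mid[a,z],[b,z],\ (s_nz^{p_n\sigma_n}t)^7\ (n\ge0)\rangle .$$
Here $s_nz^{p_n\sigma_n}$ has length $(1+p_n)\sigma_n$. If lengths are compared only up to a bounded factor, all that can be read off is that $(1+p_n)/(1+q_n)$ is bounded above and below. For $p_n=n$, $q_n=\lfloor n/2\rfloor$ this ratio lies between $1$ and $2$, while $p$ and $q$ are not $E_{K_\sigma}$-related. So comparing lengths does not give part 2 of Theorem A for these groups. Using $2^{p_n}$ in place of $p_n$ repairs the comparison, but it breaks the method for part 1, as we see below.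

The remedy is to use all reference points $j\in\{0,\dots,n\}$ at once, with one relator for each pair $(n,j)$ and factor $|p_n-j|$. For the choice $j=p_n$ the two lengths to compare are $\sigma_i$ and $(1+|q_n-p_n|)\sigma_i$, so the difference has become a ratio. And changing $p_n$ to $q_n$ changes each factor by at most $|p_n-q_n|$.

**Definition (the groups $G_p$).** Index pairs $(n,j)$, $0\le j\le n$, by $i=i(n,j)=\frac{n(n+1)}2+j$. This is a bijection onto $\omega$, and $n\le i$. For $p\in P$ and $i=i(n,j)$ put
$$\theta_i(p)=|p_n-j|\in\{0,\dots,n\}\subseteq\{0,\dots,i\},\quad e_i(p)=\theta_i(p)\sigma_i,\quad y_i=y_i(p)=s_iz^{e_i(p)}\in A,$$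
$$G_p=\langle a,b,z,t\mid[a,z],\ [b,z],\ R_i=(y_it)^7\ (i\ge0)\rangle .$$
Thus $|y_i(p)|=(1+\theta_i(p))\sigma_i$. Let $N_p\in\mathcal G_4$ be the kernel of $\mathbb F_\infty\to G_p$, $x_0,x_1,x_2,x_3\mapsto a,b,z,t$ and $x_k\mapsto1$ for $k\ge4$.

**Example.** If $p_0=0$, $p_1=0$, $p_2=1$, then $\theta_0=0$; $(\theta_1,\theta_2)=(0,1)$; $(\theta_3,\theta_4,\theta_5)=(1,0,1)$. The first three relators are $(s_0t)^7$, $(s_1t)^7$, $(s_2z^{\sigma_2}t)^7$.

**The map $p\mapsto N_p$ is Borel.** For a fixed word $w$ the set $\{p:w\in N_p\}$ is open: a product of conjugates that witnesses $w\in N_p$ involves finitely many relators, each depending on only one coordinate of $p$. Since the sets $\{N:w\in N\}$ and their complements form a subbasis of the topology, the map is Borel.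

**Attempt 2: a shear by a homomorphism.** Suppose $|p_n-q_n|\le c$ for all $n$, and put $v_i=e_i(q)-e_i(p)$. Then $|v_i|\le c\sigma_i$. To compare $G_p$ with $G_q$ we want a bijection $\Lambda:A\to A$ with $\Lambda(g\,y_i(p))=\Lambda(g)\,y_i(q)$ for all $g$ and $i$. Since $y_i(p)$ and $y_i(q)$ differ only in the $z$-direction, try a shear
$$\Lambda(fz^k)=fz^{k+\zeta(f)},\qquad\text{which works if}\qquad\zeta(fs_i)=\zeta(f)+v_i\quad(f\in F,\ i\ge0).\tag{4.2}$$
The first thought is a homomorphism $\zeta:F\to\mathbb Z$ with $\zeta(s_i)=v_i$; then $\Lambda$ is an automorphism of $A$. But a homomorphism has two parameters: since $s_i$ has $\sigma_i-100$ letters $a$ and $100$ letters $b$, $\zeta(s_i)=(\sigma_i-100)\zeta(a)+100\,\zeta(b)$. Let $p=(0,0,0,0,\dots)$ and $q=(0,0,1,0,\dots)$. Then $v_0=v_1=0$, so $(\sigma_1-\sigma_0)\zeta(a)=0$, hence $\zeta(a)=0$ and then $\zeta(b)=0$. But $v_3=\sigma_3\ne0$. So the homomorphism fails already for a change in one coordinate.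

A bi-Lipschitz bijection need not be a homomorphism. For bounded distortion, all we need besides (4.2) is that $\zeta$ be Lipschitz on $F$: then $\Lambda(g)^{-1}\Lambda(gu)$ is $u$ times a bounded power of $z$ for each generator $u$. If $\zeta(1)=0$ and $\zeta$ is $L$-Lipschitz, then $|v_i|=|\zeta(s_i)|\le L\sigma_i$. This explains why $e_i$ is a multiple of $\sigma_i$ that changes by at most $c\sigma_i$. It also shows why $2^{p_n}$ is no good in Attempt 1: for $p_n=n-1$ and $q_n=n$ ($n\ge1$, $p_0=q_0=0$) the jump would be $2^{n-1}\sigma_n$, and no Lipschitz $\zeta$ exists. Our aim is therefore a Lipschitz function on $F$ with prescribed jumps $v_i$ along $s_i$.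

## 5. A Lipschitz function on the free group with prescribed jumps

Think of $F$ as a graph with two kinds of edges: ordinary edges $f\to fu$ with $u\in\{a^{\pm1},b^{\pm1}\}$, of cost $5c$, and jump edges $f\to fs_i$, of cost $v_i$ (and $-v_i$ backward). Let $\zeta(f)$ be the least cost of a path from $1$ to $f$. This satisfies everything we want, provided that no closed path has negative cost. A relation among the $s_i$ would be fatal: if we had $s_1=s_0^2$, with $v_0=0$ and $v_1\ne0$, then (4.2) would be contradictory. So the $s_i$ must be independent in a quantitative sense.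

**Lemma 5.1 (pieces).** If a word $U$ occurs in $s_i$ at position $\alpha$ and in $s_k$ at position $\alpha'$ with $(i,\alpha)\ne(k,\alpha')$, then $|U|\le\frac1{20}\min(\sigma_i,\sigma_k)$.

*Proof.* If $U$ contained two letters $b$, it would contain some $ba^eb$. The intervals $[k_i+1,k_i+100]$ are disjoint for different $i$, so $e$ determines the index, and then the place of $ba^eb$ in that word. So $(i,\alpha)=(k,\alpha')$, a contradiction. Hence $U$ contains at most one $b$, so $|U|\le2(k_i+100)+1\le5k_i+257\le\sigma_i/20$, and likewise for $k$. $\square$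

**Example.** In the miniature words $aba^2b$ and $a^3ba^4b$, the longest common subword is $aba^2$. The other subword of length $4$ of the first word, $ba^2b$, has two letters $b$ and does not occur in the second.

**Lemma 5.2.** Let $c\ge0$ be an integer and $v_i\in\mathbb Z$ with $|v_i|\le c\sigma_i$ for all $i$. If $f_0s_{i_1}^{\varepsilon_1}f_1\cdots s_{i_n}^{\varepsilon_n}f_n=1$ in $F$, with $f_l\in F$ and $\varepsilon_l=\pm1$, then
$$\Bigl|\sum_l\varepsilon_lv_{i_l}\Bigr|\le5c\sum_l|f_l| .$$
Moreover the $s_i$ freely generate a free subgroup.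

For $n=1$ this is clear: $f_0s_if_1=1$ forces $|f_0|+|f_1|\ge\sigma_i$. The difficulty is that the $s$'s may cancel against each other. Lemma 5.1 says that they do so very little, except when $s_i$ meets $s_i^{-1}$ exactly, and then the two contributions $\pm v_i$ cancel as well.

*Proof.* Induction on $n$; $n=0$ is trivial. Put $S_l=s_{i_l}^{\varepsilon_l}$ and $\sigma_{(l)}=|S_l|$, and view each $f_l$ as a reduced word.

**Case (a): an exact cancellation.** Suppose $f_l=1$, $i_l=i_{l+1}$, $\varepsilon_l=-\varepsilon_{l+1}$ for some $1\le l<n$. Delete $S_l,S_{l+1}$ and replace $f_{l-1},f_l,f_{l+1}$ by the single element $f_{l-1}f_{l+1}$. The product and $\sum\varepsilon v$ are unchanged, and $\sum|f|$ does not increase. Apply induction.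

**Case (b): some $S_l$ is mostly eaten by its neighbors.** Suppose $|f_{l-1}S_lf_l|\le|f_{l-1}|+|f_l|-\sigma_{(l)}/5$ for some $l$. Merge these three into one element. This removes $\varepsilon_lv_{i_l}$, of absolute value at most $c\sigma_{(l)}$, from the sum and lowers $\sum|f|$ by at least $\sigma_{(l)}/5$. By induction
$$\Bigl|\sum\varepsilon v\Bigr|\le c\sigma_{(l)}+5c\Bigl(\sum|f|-\tfrac{\sigma_{(l)}}5\Bigr)=5c\sum|f| .$$

**Case (c): neither applies and $n\ge1$.** We show that the product is then $\ne1$, a contradiction.

*Cancellation with the $f$'s.* For $1\le l\le n$ let $q_l$ be the longest suffix of $S_l$ such that $q_l^{-1}$ is a prefix of $f_l$; write $f_l=q_l^{-1}f_l'$, and put $f_0'=f_0$. For $0\le l<n$ let $p_{l+1}$ be the longest prefix of $S_{l+1}$ such that $p_{l+1}^{-1}$ is a suffix of $f'_l$; write $f_l'=f_l''p_{l+1}^{-1}$, and put $f_n''=f_n'$. (These $p_l$ are words, not points of $P$.)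

Suppose $|p_l|+|q_l|\ge\sigma_{(l)}$. Write $S_l=p_lx$; then $|x|=\sigma_{(l)}-|p_l|\le|q_l|$, so $x$ is a suffix of $q_l$, and $x^{-1}$ is a prefix of $f_l$. Cancelling $p_l$ against $f_{l-1}$ and $x$ against $f_l$ gives $|f_{l-1}S_lf_l|\le|f_{l-1}|+|f_l|-\sigma_{(l)}$. So (b) holds, a contradiction. Hence $S_l=p_l\mu_lq_l$ for some word $\mu_l$, and cancelling $p_l$ and $q_l$ gives
$$|f_{l-1}S_lf_l|\le|f_{l-1}|+|f_l|+\sigma_{(l)}-2(|p_l|+|q_l|).$$
Since (b) fails, $\sigma_{(l)}-2(|p_l|+|q_l|)>-\sigma_{(l)}/5$. So $|p_l|+|q_l|<\frac35\sigma_{(l)}$ and $|\mu_l|>\frac25\sigma_{(l)}$.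

*Remaining cancellation.* The product equals $f_0''\mu_1f_1''\mu_2\cdots\mu_nf_n''$. If the last letter of $\mu_l$ cancelled with the first letter of a non-empty $f_l''$, then $q_l$ could be lengthened; if the last letter of a non-empty $f_l''$ cancelled with the first letter of $\mu_{l+1}$, then $p_{l+1}$ could be lengthened. So there is no cancellation between a $\mu$ and an adjacent non-empty $f''$. Now let $f_l''=1$ with $1\le l<n$, and let $h_l$ be the longest suffix of $\mu_l$ whose inverse is a prefix of $\mu_{l+1}$. We claim
$$|h_l|\le\tfrac1{20}\min(\sigma_{(l)},\sigma_{(l+1)}).$$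
Let $h_l\ne1$. The $s_i$ are positive words, so $h_l$ has only letters of sign $\varepsilon_l$, while $h_l^{-1}$ has only letters of sign $\varepsilon_{l+1}$. So $\varepsilon_{l+1}=-\varepsilon_l$, and $h_l^{\varepsilon_l}$ occurs in both $s_{i_l}$ and $s_{i_{l+1}}$. If the indices or the positions differ, Lemma 5.1 gives the claim. Otherwise $S_{l+1}=S_l^{-1}$, and the occurrence of $h_l$ in $S_l=\cdots h_lq_l$ is the same as its occurrence in $S_{l+1}^{-1}=\cdots h_lp_{l+1}^{-1}$. So $q_l=p_{l+1}^{-1}$ and $f_l=q_l^{-1}p_{l+1}^{-1}=q_l^{-1}q_l=1$. Then (a) applies, a contradiction.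

*Conclusion of case (c).* Remove the cancelling parts $h_l$ and $h_l^{-1}$. Each $\mu_l$ loses at most $\frac1{20}\sigma_{(l)}$ at each end, so it keeps a non-empty middle part of length $>(\frac25-\frac1{10})\sigma_{(l)}$. All junctions are now reduced: those with a non-empty $f''$ were reduced before and have not been touched, and the others are reduced by maximality of $h_l$. The product is a non-empty reduced word, hence $\ne1$.

**Freeness.** Take a non-empty reduced word in the $s_i^{\pm1}$, with all $f_l=1$. Case (a) does not apply because the word is reduced, and (b) would say $\sigma_{(l)}\le-\sigma_{(l)}/5$. So the argument of (c) applies and the product is $\ne1$. $\square$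

**Lemma 5.3.** With $c,v_i$ as in Lemma 5.2 there is $\zeta:F\to\mathbb Z$ with $\zeta(1)=0$, $\zeta(fs_i)=\zeta(f)+v_i$ for all $f\in F$ and $i\ge0$, and $|\zeta(fu)-\zeta(f)|\le5c$ for $u\in\{a^{\pm1},b^{\pm1}\}$.

*Proof.* Let $\zeta(f)$ be the minimum of $\sum_l\varepsilon_lv_{i_l}+5c\sum_l|f_l|$ over all expressions $f=f_0s_{i_1}^{\varepsilon_1}f_1\cdots s_{i_n}^{\varepsilon_n}f_n$.

**Step 1: the minimum exists, and $\zeta(1)=0$.** Apply Lemma 5.2 to $f_0s_{i_1}^{\varepsilon_1}\cdots s_{i_n}^{\varepsilon_n}(f_nf^{-1})=1$. Since $|f_nf^{-1}|\le|f_n|+|f|$, we get $\sum\varepsilon v\ge-5c\sum|f_l|-5c|f|$. So the values, which are integers, are $\ge-5c|f|$. For $f=1$ they are $\ge0$, and the trivial expression ($n=0$, $f_0=1$) has value $0$.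

**Step 2: jumps.** Appending $s_i$ with trivial last $f$ gives $\zeta(fs_i)\le\zeta(f)+v_i$. Appending $s_i^{-1}$ to an expression of $fs_i$ gives $\zeta(f)\le\zeta(fs_i)-v_i$. So equality holds.

**Step 3: Lipschitz.** Replacing $f_n$ by $f_nu$ gives $\zeta(fu)\le\zeta(f)+5c$. The same for $fu$ and $u^{-1}$ gives $\zeta(f)\le\zeta(fu)+5c$. $\square$

## 6. $G_p$ as an amalgamated product

We recall the normal form theorem for $A*_YB$, with $Y$ a common subgroup. (i) A product of $m\ge1$ factors taken alternately from $A\setminus Y$ and $B\setminus Y$ is $\ne1$. In particular $A$ and $B$ embed, with intersection $Y$. (ii) If $\mathcal T_A\ni1$ and $\mathcal T_B\ni1$ are transversals for the left cosets $A/Y$ and $B/Y$, every element is uniquely $\kappa_1\cdots\kappa_mh$ with $m\ge0$, $h\in Y$ and the $\kappa$'s alternately from $\mathcal T_A\setminus\{1\}$ and $\mathcal T_B\setminus\{1\}$. For free products, $Y=1$ and the factors in (i) are the syllables.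

**Example.** In $\langle x\rangle*_{x^2=y^3}\langle y\rangle$ with both groups infinite cyclic, $xyxy^2\ne1$ by (i), since $x\notin\langle x^2\rangle$ and $y,y^2\notin\langle y^3\rangle$.

**Notation.** Let $Y$ be free on $\{\eta_i\}_{i\ge0}$, let $\hat B$ be the free group on $\{t\}\cup\{\tau_i\}_{i\ge0}$, and let
$$B=\langle t\rangle*\bigl(*_i\langle\tau_i\mid\tau_i^7\rangle\bigr),\qquad t\text{ of infinite order}.$$
Map $\iota_p:Y\to A$ by $\eta_i\mapsto y_i(p)$. This is injective, because the projections $s_i$ to $F$ are free generators (Lemma 5.2). Map $Y\to\hat B$ and $Y\to B$ by $\eta_i\mapsto\tau_it^{-1}$. We regard $\hat B$ as the free product of $\langle t\rangle$ and the infinite cyclic groups $\langle\tau_i\rangle$.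

**Step 1: $Y$ embeds in $B$ and $\hat B$.** In a reduced word in the $\eta_i$, substitute $\eta_i=\tau_it^{-1}$. For two neighboring letters this gives
$$\eta_i\eta_k=\tau_it^{-1}\tau_kt^{-1},\quad\eta_i^{-1}\eta_k^{-1}=t\tau_i^{-1}t\tau_k^{-1},\quad\eta_i\eta_k^{-1}=\tau_i\tau_k^{-1},\quad\eta_i^{-1}\eta_k=t\tau_i^{-1}\tau_kt^{-1},$$
with $i\ne k$ in the last two. So neighboring $\tau$-letters are separated by $t^{\pm1}$ or have different indices, and they never merge. Hence:

**(6.1)** *The free product normal form of a non-trivial element of $Y$, in $B$ or in $\hat B$, contains a $\tau$-syllable, and all its $\tau$-syllables have the form $\tau_i^{\pm1}$. The form in $B$ is read off syllable by syllable from the form in $\hat B$.*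

In particular $Y$ embeds in both.

**Step 2: the amalgams.** The group $A*_YB$ has generators $a,b,z,t,\tau_i$ and relators $[a,z]$, $[b,z]$, $\tau_i^7$, together with $y_i=\tau_it^{-1}$. Eliminating $\tau_i=y_it$ leaves the presentation of $G_p$. The same elimination without $\tau_i^7$ gives the free product with $\langle t\rangle$. So
$$G_p=A*_YB,\qquad A*\langle t\rangle=A*_Y\hat B .$$
In $G_p$ we have $R_i=\tau_i^7$. Let $\pi:A*\langle t\rangle\to G_p$ be the quotient map; it is the identity on $A$ and the quotient map $\hat B\to B$ on $\hat B$. Since $\{t\}\cup\{\tau_it^{-1}\}$ is also a basis of $\hat B$, we have $\hat B=Y*\langle t\rangle$.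

**Step 3: each relator is needed.**

**(6.2)** *$R_i$ is not in the normal closure of $\{R_k:k\ne i\}$ in $A*\langle t\rangle$.*

The quotient by that normal closure is $A*_YB_i$, where $B_i$ is like $B$ but with $\tau_i$ of infinite order. Here $Y\to B_i$ is injective because its composition with $B_i\to B$ is. In this amalgam $R_i=\tau_i^7\ne1$.

## 7. Bounded difference gives a bi-Lipschitz bijection

We prove part 1 of Theorem A. Let $|p_n-q_n|\le c$ for all $n$, with $c$ an integer. Then $v_i:=e_i(q)-e_i(p)$ satisfies $|v_i|\le c\sigma_i$, since $\bigl||q_n-j|-|p_n-j|\bigr|\le|q_n-p_n|$. Take $\zeta$ from Lemma 5.3.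

**Step 1: a shear of $A$ that carries $\iota_p(Y)$-cosets to $\iota_q(Y)$-cosets.** Define $\Lambda(fz^k)=fz^{k+\zeta(f)}$. It is a bijection $A\to A$ with $\Lambda(1)=1$. For $g=fz^k$, both $\Lambda(g\,y_i(p))$ and $\Lambda(g)\,y_i(q)$ equal $fs_iz^{k+\zeta(f)+e_i(q)}$: on the left the exponent is $k+e_i(p)+\zeta(f)+v_i$. Replacing $g$ by $g\,y_i(p)^{-1}$ gives $\Lambda(g\,y_i(p)^{-1})=\Lambda(g)\,y_i(q)^{-1}$. By induction on the length of $h$,
$$\Lambda(g\,\iota_p(h))=\Lambda(g)\,\iota_q(h)\qquad(g\in A,\ h\in Y).\tag{7.1}$$

**Step 2: $\Lambda$ has bounded distortion.** Let $u\in\{a,b,z\}^{\pm1}$ and $g=fz^k$. If $u\in\{a,b\}^{\pm1}$, then $\Lambda(g)^{-1}\Lambda(gu)=uz^{\zeta(fu)-\zeta(f)}$ and $g^{-1}\Lambda^{-1}(\Lambda(g)u)=uz^{\zeta(f)-\zeta(fu)}$. If $u=z^{\pm1}$, both elements equal $u$. So both have length $\le1+5c$ in $A$.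

**Step 3: extend to $\Phi:G_p\to G_q$ by normal forms.** Let $\mathcal T_A\ni1$ and $\mathcal T_B\ni1$ be transversals for $A/\iota_p(Y)$ and $B/Y$. Each $g\in G_p$ is uniquely $g=\kappa_1\cdots\kappa_mh$. By (7.1) and bijectivity, $\Lambda$ maps left cosets of $\iota_p(Y)$ bijectively to left cosets of $\iota_q(Y)$, so $\Lambda(\mathcal T_A)\ni1$ is a transversal for $A/\iota_q(Y)$. Therefore
$$\Phi(\kappa_1\cdots\kappa_mh)=\kappa_1'\cdots\kappa_m'h,\qquad\kappa'=\Lambda(\kappa)\ (\kappa\in\mathcal T_A),\quad\kappa'=\kappa\ (\kappa\in\mathcal T_B),$$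
is a bijection $G_p\to G_q$, by the normal form theorem in $G_q=A*_YB$ formed with $\iota_q$.

**Step 4: $\Phi(g\beta)=\Phi(g)\beta$ for $\beta\in B$.** Let $\rho=\kappa_mh$ if $\kappa_m\in\mathcal T_B\setminus\{1\}$, and $\rho=h$ otherwise (including $m=0$). Write $\rho\beta=\kappa h'$ in $B$ with $\kappa\in\mathcal T_B$, $h'\in Y$. The last of the remaining $\kappa$'s, if any, lies in $\mathcal T_A$, so $g\beta$ has normal form (remaining $\kappa$'s)$\cdot\kappa h'$, with $\kappa$ omitted if it is $1$. Hence $\Phi(g\beta)=$ (remaining $\kappa'$s)$\cdot\kappa h'=$ (remaining $\kappa'$s)$\cdot\rho\beta=\Phi(g)\beta$.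

**Step 5: right multiplication by $\alpha\in A$ looks like $\Lambda$.** We show that there is $r=r(g)\in A$ with
$$\Phi(g)^{-1}\Phi(g\alpha)=\Lambda(r)^{-1}\Lambda(r\alpha)\qquad(\alpha\in A).\tag{7.2}$$
Let $r=\kappa_m\iota_p(h)$ if $\kappa_m\in\mathcal T_A\setminus\{1\}$, and $r=\iota_p(h)$ otherwise (including $m=0$). Write $r\alpha=\kappa\,\iota_p(h')$ with $\kappa\in\mathcal T_A$, $h'\in Y$. Then $g\alpha$ has normal form (remaining $\kappa$'s)$\cdot\kappa h'$, with $\kappa$ omitted if it is $1$. By (7.1),
$$\Phi(g\alpha)=(\text{remaining }\kappa'\text{s})\cdot\Lambda(\kappa)\iota_q(h')=(\text{remaining }\kappa'\text{s})\cdot\Lambda(r\alpha).$$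
For $\alpha=1$ this reads $\Phi(g)=$ (remaining $\kappa'$s)$\cdot\Lambda(r)$, and (7.2) follows.

**Step 6: Lipschitz bounds.** For $u\in\{a,b,z\}^{\pm1}$, (7.2) and Step 2 give $d(\Phi(g),\Phi(gu))\le1+5c$. By Step 4, $\Phi(gt^{\pm1})=\Phi(g)t^{\pm1}$. So $\Phi$ is $(1+5c)$-Lipschitz. Conversely, for $u\in\{a,b,z\}^{\pm1}$ let $\alpha=r^{-1}\Lambda^{-1}(\Lambda(r)u)$, which has length $\le1+5c$ by Step 2. By (7.2), $\Phi(g\alpha)=\Phi(g)\Lambda(r)^{-1}\Lambda(r)u=\Phi(g)u$, so $d(\Phi^{-1}(\Phi(g)u),g)\le1+5c$. With $\Phi(gt^{\pm1})=\Phi(g)t^{\pm1}$ this shows that $\Phi^{-1}$ is $(1+5c)$-Lipschitz. Part 1 of Theorem A is proved. $\square$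

**Remark.** The map $p\mapsto N_p$ is injective. If $p_n\ne q_n$, let $i=i(n,p_n)$ and $e=e_i(q)=|q_n-p_n|\sigma_i>0$. The word $(s_it)^7=R_i(p)$ is trivial in $G_p$. In $G_q$ we have $s_it=z^{-e}y_i(q)t=z^{-e}\tau_i$. Here $z^{-e}\notin\iota_q(Y)$, since an element of $\iota_q(Y)$ with trivial projection to $F$ is $1$. Also $\tau_i\notin Y$, since an element of $Y$ spelled by a reduced word of length $\ell$ has $\ell$ $\tau$-syllables in $B$, and for $\ell=1$ it is $\tau_kt^{-1}$ or $t\tau_k^{-1}$. So $(z^{-e}\tau_i)^7$ is an alternating product, hence $\ne1$. As $E_{K_\sigma}$-classes are uncountable, part 1 shows that $\approx_{QM}$ is not a countable relation. By the example in Section 1.3 this is not yet Theorem B, so part 2 is needed.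

## 8. A Dehn algorithm for $G_p$

For part 2 we must know which relators are needed to kill a word of given length. The answer is: only those $R_i$ with $y_i$ shorter than the word. Let $|\cdot|$ on $A*\langle t\rangle$ be the word length for $\{a,b,z,t\}$; it is the sum of the lengths of the syllables of the normal form. We write $\langle\!\langle R_i\rangle\!\rangle$ for the normal closure of $R_i$ in $A*\langle t\rangle$, and $Y$ for $\iota_p(Y)\subseteq A$.

**Lemma 8.1.** Let $1\ne g\in\ker\pi$. There are $i$ and $g'\in g\langle\!\langle R_i\rangle\!\rangle$ with $|g'|<|g|$ and $|y_i|<|g|$. Consequently every $g\in\ker\pi$ lies in the normal closure in $A*\langle t\rangle$ of $\{R_i:|y_i|<|g|\}$.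

*Proof.* The second statement follows from the first by induction on $|g|$, since $g'\in\ker\pi$.

**Step 1: find a piece $\beta\in\hat B$ that $\pi$ maps into $Y$.** Let $g=\alpha_0t^{n_1}\alpha_1\cdots t^{n_r}\alpha_r$ be the normal form, with $n_l\ne0$, $\alpha_l\in A$, and $\alpha_l\ne1$ for $0<l<r$. Since $A$ embeds in $G_p$, $r\ge1$. Absorb the interior $\alpha_l$ that lie in $Y$ into the neighboring powers of $t$, and write
$$g=\gamma_0\beta_1\gamma_1\cdots\beta_m\gamma_m,\qquad m\ge1,$$
with all $\gamma$'s in $A$, interior $\gamma$'s in $A\setminus Y$, and each $\beta_l\in\hat B$ of the form $t^{n}\alpha t^{n'}\alpha'\cdots t^{n''}$ with non-zero exponents and $\alpha,\alpha',\dots\in Y\setminus\{1\}$. If $\pi(\beta_l)\in B\setminus Y$ for all $l$, absorb $\gamma_0$ and $\gamma_m$ into the neighboring $\beta$ when they lie in $Y$; then the normal form theorem for $A*_YB$ gives $\pi(g)\ne1$, a contradiction. So for some $\beta=\beta_l$ there is $y\in Y$ with $\pi(\beta)=\pi(y)$ in $B$. But $\beta\ne y$ in $\hat B$, because the normal form of $\beta$ in $A*\langle t\rangle$ contains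 $t$, while $y\in A$.

**Step 2: the normal form of $\beta$ in $\hat B=\langle t\rangle*(*_i\langle\tau_i\rangle)$.** Write each $\alpha\in Y$ in $\beta$ as a reduced word in the $\eta_i$. This gives $\beta$ as a reduced word in the basis $\{t\}\cup\{\eta_i\}$:
$$\beta=t^{\nu_0}\eta_{i_1}^{\varepsilon_1}t^{\nu_1}\cdots\eta_{i_N}^{\varepsilon_N}t^{\nu_N},\qquad N\ge0,$$
where $\nu_l\ne0$ if $0<l<N$, $i_l=i_{l+1}$ and $\varepsilon_l=-\varepsilon_{l+1}$. Substituting $\eta_i=\tau_it^{-1}$, $\eta_i^{-1}=t\tau_i^{-1}$ gives $t^{\nu_0'}\tau_{i_1}^{\varepsilon_1}t^{\nu_1'}\cdots\tau_{i_N}^{\varepsilon_N}t^{\nu_N'}$, where for $0<l<N$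
$$\nu_l'=\begin{cases}\nu_l-1&\text{if }\varepsilon_l=\varepsilon_{l+1}=1,\\ \nu_l+1&\text{if }\varepsilon_l=\varepsilon_{l+1}=-1,\\ \nu_l&\text{if }\varepsilon_l\ne\varepsilon_{l+1}.\end{cases}$$
Two $\tau$-letters with the same index and opposite signs are never adjacent, since then $\nu_l'=\nu_l\ne0$. So $\tau$-letters never cancel. Two with the same index and the same sign $\varepsilon$ merge exactly when $\nu_l=\varepsilon$. Hence a syllable $\tau_i^m$ with $m>0$ arises precisely from a maximal run $\eta_it\eta_it\cdots t\eta_i$ with $m$ letters $\eta_i$, and a syllable $\tau_i^{-m}$ from a maximal run $\eta_i^{-1}t^{-1}\eta_i^{-1}\cdots t^{-1}\eta_i^{-1}$ with $m$ letters $\eta_i^{-1}$.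

**Step 3: some $\tau$-syllable of $\beta$ has exponent of absolute value $\ge6$.** Suppose all $\tau$-exponents satisfy $1\le|m|\le5$. Then no $\tau$-syllable dies in $B$, and the normal form of $\pi(\beta)$ in $B$ is read off syllable by syllable. By (6.1) the same holds for $y$, whose $\tau$-syllables are $\tau_i^{\pm1}$ (if $y=1$ the form is empty). Since $\pi(\beta)=\pi(y)$, the two forms have the same sequence of $t$-syllables and $\tau$-indices, and for each $\tau$-syllable $m\equiv\delta$ mod $7$, where $\delta=\pm1$ is the exponent in $y$. As $|m-\delta|\le6$, $m=\delta$. Hence $\beta=y$ in $\hat B$, a contradiction.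

**Step 4: shorten $g$.** So $\beta$ contains a run with at least six letters $\eta_i^\varepsilon$. The first letter of the run, and the last, may be part of a longer $A$-syllable of $g$. But the four letters following the first one are flanked by $t^\varepsilon$ on both sides, so each is a full $A$-syllable $y_i^\varepsilon$ of $g$, and the five letters $t^\varepsilon$ around them are full $t$-syllables. Thus
$$g=Q\,(t^\varepsilon y_i^\varepsilon)^4t^\varepsilon\,Q'\quad\text{with}\quad|g|=|Q|+4(|y_i|+1)+1+|Q'| .$$
Put $g'=Q\,(t^\varepsilon y_i^\varepsilon)^{-3}t^\varepsilon\,Q'$. Since $(t^\varepsilon y_i^\varepsilon)^7$ is conjugate to $R_i^{\pm1}$ — for $\varepsilon=-1$ it equals $(y_it)^{-7}$ — we have $g'\in g\langle\!\langle R_i\rangle\!\rangle$. Moreover $|g'|\le|Q|+3(|y_i|+1)+1+|Q'|<|g|$, and $|y_i|<|g|$. $\square$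

The exponent $7$ enters twice: in Step 3, where $|m-\delta|\le6<7$, and in Step 4, where four copies of $t^\varepsilon y_i^\varepsilon$ are traded for $7-4=3$ inverse copies.

## 9. Filling words at a given scale under quasi-isometry

**Definition.** Let $\Gamma$ be a group with finite generating set $\Sigma$. A word $w$ trivial in $\Gamma$ is $r$-fillable if in $F(\Sigma)$ it is a product of conjugates of words of length $\le r$ that are trivial in $\Gamma$.

**Example.** In $\mathbb Z/5=\langle a\rangle$ the word $a^5$ is $5$-fillable. It is not $4$-fillable: a word of length $\le4$ trivial in $\mathbb Z/5$ has exponent sum $0$, so it is trivial in $F(a)$. In $\mathbb Z^2=\langle a,b\rangle$ every trivial word is $4$-fillable, while $[a,b]$ is not $3$-fillable: trivial words have even length, and those of length $2$ are trivial in $F(a,b)$.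

**The topological form.** Let $X_r(\Gamma)$ be the Cayley graph with $2$-cells attached along all closed edge paths of length $\le r$. Then $w$ is $r$-fillable iff the loop at $1$ labelled $w$ is null-homotopic in $X_r(\Gamma)$. Indeed, the fundamental group of the Cayley graph at $1$ is $K=\ker(F(\Sigma)\to\Gamma)$. Attaching the $2$-cells kills the normal closure in $K$ of all $uvu^{-1}$ with $u\in F(\Sigma)$ and $v\in K$ represented by a word of length $\le r$. This set of elements is closed under inversion and under conjugation by $F(\Sigma)$, so its normal closure is the set of products of its elements. By left translation, the same criterion holds for loops at other vertices.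

**Lemma 9.1.** For integers $\lambda\ge1$, $C\ge0$ there is an integer $M=M(\lambda,C)\ge1$ such that the following holds. If $\varphi:\Gamma\to\Gamma'$ is a $(\lambda,C)$-quasi-isometry of finitely generated groups with word metrics, $r,T\ge1$ are integers, and every word of length $\le MT$ trivial in $\Gamma'$ is $r$-fillable in $\Gamma'$, then every word of length $\le T$ trivial in $\Gamma$ is $Mr$-fillable in $\Gamma$.

*Proof.* The plan is to push a loop to $\Gamma'$, fill it there, and pull the filling back. Let $D=\lambda(3C+1)$ and $M=1+4\lambda C+D(\lambda+C)$. Since $D\ge1$ and $\lambda+C\ge1$, we have $M\ge D$ and $M\ge\lambda+C$.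

**Step 1: a coarse inverse.** Choose $\psi:\Gamma'\to\Gamma$ with $d(\varphi\psi(g'),g')\le C$. If $d(g',h')\le1$, then $d(\varphi\psi g',\varphi\psi h')\le2C+1$, so $d(\psi g',\psi h')\le\lambda(2C+1+C)=D$. Also $d(\varphi\psi\varphi g,\varphi g)\le C$, so $d(\psi\varphi g,g)\le\lambda(C+C)=2\lambda C$.

**Step 2: a map of complexes.** Extend $\psi$ to the Cayley graph of $\Gamma'$ by sending edges to geodesics, which have length $\le D$. A loop of length $\le r$ goes to a loop of length $\le Dr\le Mr$, which is constant or bounds a $2$-cell in $X_{Mr}(\Gamma)$. So we can extend over the $2$-cells and get a continuous map $\Psi:X_r(\Gamma')\to X_{Mr}(\Gamma)$.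

**Step 3: push forward and fill.** Let $\gamma$ be a loop in the Cayley graph of $\Gamma$ with vertices $g_0,\dots,g_{T'}=g_0$, $T'\le T$. Consecutive points $\varphi(g_l)$ are at distance $\le\lambda+C$. Join them by geodesics to get a loop $\gamma'$ of length $\le(\lambda+C)T\le MT$. By hypothesis $\gamma'$ is null-homotopic in $X_r(\Gamma')$, so $\Psi(\gamma')$ is null-homotopic in $X_{Mr}(\Gamma)$.

**Step 4: compare $\gamma$ with $\Psi(\gamma')$.** Join $g_l$ to $\psi\varphi(g_l)$ by a geodesic $\delta_l$ of length $\le2\lambda C$, with $\delta_{T'}=\delta_0$. The loop formed by the edge $g_lg_{l+1}$, the path $\delta_{l+1}$, the reversed $\Psi$-image of the $l$-th segment of $\gamma'$, and $\delta_l^{-1}$ has length at most $1+4\lambda C+D(\lambda+C)=M\le Mr$. So it bounds in $X_{Mr}(\Gamma)$. These loops together show that $\gamma$ is freely homotopic to $\Psi(\gamma')$, so $\gamma$ is null-homotopic in $X_{Mr}(\Gamma)$. $\square$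

## 10. A quasi-isometry forces bounded difference

We prove part 2 of Theorem A. Let $\varphi:G_p\to G_q$ be a $(\lambda,C)$-quasi-isometry, with $\lambda,C$ integers, for the word metrics of $\{a,b,z,t\}$, and let $M=M(\lambda,C)$ be as in Lemma 9.1. By (4.1) choose $i_0\ge1$ with
$$8Mi\,\sigma_{i-1}\le\sigma_i\qquad\text{for all }i\ge i_0.\tag{10.1}$$

**Claim.** $|p_n-q_n|<8M$ for all $n\ge i_0$.

Since the finitely many remaining differences are bounded, the claim gives $p\,E_{K_\sigma}\,q$.

**Step 1: choose the reference point.** Let $n\ge i_0$, $\Delta=|p_n-q_n|$ and $i=i(n,p_n)$, so $i\ge n\ge i_0$. Then $\theta_i(p)=0$ and $\theta_i(q)=\Delta$, so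
$$|y_i(p)|=\sigma_i,\qquad|y_i(q)|=(1+\Delta)\sigma_i,\qquad\Delta\le n\le i .$$
Suppose for contradiction that $\Delta\ge8M$. Then around scale $\sigma_i$ the group $G_p$ has a relator, and we show that $G_q$ has none up to scale $8M\sigma_i$.

**Step 2: in $G_q$, words of length $\le8M\sigma_i$ need only short relators.** Let $w$ be a word of length $\le8M\sigma_i$ trivial in $G_q$, with image $g$ in $A*\langle t\rangle$. Then $|g|\le8M\sigma_i\le(1+\Delta)\sigma_i$. By Lemma 8.1, $g$ is in the normal closure of the $R_k(q)$ with $|y_k(q)|<|g|$. This excludes $k=i$, since $|y_i(q)|=(1+\Delta)\sigma_i\ge|g|$. It excludes $k>i$, since then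
$$|y_k(q)|\ge\sigma_{i+1}>(i+1)\sigma_i\ge(1+\Delta)\sigma_i\ge|g| .$$
As $A*\langle t\rangle$ is $F(a,b,z,t)$ modulo $[a,z]$ and $[b,z]$, the word $w$ is a product of conjugates in $F(a,b,z,t)$ of $[a,z]^{\pm1}$, $[b,z]^{\pm1}$ and $R_k(q)^{\pm1}$ with $k<i$. For $k<i$ we have $|y_k(q)|=(1+\theta_k(q))\sigma_k\le(1+k)\sigma_k\le i\sigma_{i-1}$. So all these words have length at most $\max\bigl(4,7(i\sigma_{i-1}+1)\bigr)\le r:=8i\sigma_{i-1}$. Thus every word of length $\le M\cdot8\sigma_i$ trivial in $G_q$ is $r$-fillable.

**Step 3: transfer to $G_p$.** By Lemma 9.1 with $\Gamma=G_p$, $\Gamma'=G_q$ and $T=8\sigma_i$, every word of length $\le8\sigma_i$ trivial in $G_p$ is $Mr$-fillable. The word $R_i(p)=(s_it)^7$ has length $7(\sigma_i+1)\le8\sigma_i$. So it is a product of conjugates of words trivial in $G_p$ of length at most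
$$Mr=8Mi\,\sigma_{i-1}\le\sigma_i=|y_i(p)| ,$$
by (10.1).

**Step 4: contradiction.** By Lemma 8.1 for $G_p$, the images of these words in $A*\langle t\rangle$ lie in the normal closure of $\{R_k(p):|y_k(p)|<\sigma_i\}$. As $|y_i(p)|=\sigma_i$, this set is contained in $\{R_k(p):k\ne i\}$. Hence $R_i(p)$ is in the normal closure of $\{R_k(p):k\ne i\}$, contradicting (6.2). $\square$

This proves the claim and Theorem A, and with Section 3 it proves Theorem B: $\approx_{QM}$ is not essentially countable.

## 11. Bireducibility with $E_{K_\sigma}$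

We prove Theorem C.

**Step 1: lower bounds.** The map of Theorem A takes values in $\mathcal G_4\subseteq\mathcal G_m$ for $m\ge4$. Let $E$ be a Borel equivalence relation on $\mathcal G_m$ lying between bi-Lipschitz equivalence and $\approx_{QM}$. If $p\,E_{K_\sigma}\,q$, then $G_p$ and $G_q$ are bi-Lipschitz equivalent, so $N_p\,E\,N_q$. If $N_p\,E\,N_q$, then $N_p\approx_{QM}N_q$, so $p\,E_{K_\sigma}\,q$. Hence $E_{K_\sigma}\le_BE$. In particular this holds for $\approx_{QM}$ on $\mathcal G_m$, and the same map reduces $E_{K_\sigma}$ to $\approx_{QM}$ on $\mathcal G$.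

**Step 2: upper bounds.** Rosendal (*Cofinal families of Borel equivalence relations and quasiorders*, J. Symbolic Logic 70 (2005)) proved that every $K_\sigma$ equivalence relation on a Polish space is Borel reducible to $E_{K_\sigma}$. On the compact space $\mathcal G_m$ this applies directly to the restriction of $\approx_{QM}$, which is the intersection of a $K_\sigma$ set with the compact set $\mathcal G_m\times\mathcal G_m$.

For $\mathcal G$ we first need a Polish topology. Retopologize $\mathcal G$ as the disjoint sum of $\mathcal G_2$ and the sets $\mathcal G_{m+1}\setminus\mathcal G_m$, $m\ge2$. Each summand is open in a compact metrizable space, so it is locally compact, $\sigma$-compact and Polish. So the sum is a Polish topology, and it has the same Borel sets. On each product of two summands, $\approx_{QM}$ is the intersection of a $K_\sigma$ set with a $\sigma$-compact open subset of a compact metrizable space, hence $K_\sigma$. There are countably many such products, so $\approx_{QM}$ is $K_\sigma$ for this topology, and Rosendal's theorem applies. With Step 1, $\approx_{QM}$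 on $\mathcal G$ and on each $\mathcal G_m$, $m\ge4$, is Borel bireducible with $E_{K_\sigma}$.

**Step 3: no reduction to an orbit equivalence relation.** Kechris and Louveau, in the paper cited in Section 3, proved that $E_1$ is not Borel reducible to any orbit equivalence relation of a Borel action of a Polish group. As $E_1\le_BE_{K_\sigma}\le_B\ \approx_{QM}$, neither is $\approx_{QM}$.

**Step 4: comparison with isomorphism.** The relation $\cong$ is a countable Borel equivalence relation, so it is Borel reducible to the orbit equivalence relation of the shift of $F_2$ on $2^{F_2}$, where $F_2$ is the free group of rank two (Dougherty–Jackson–Kechris, Trans. Amer. Math. Soc. 341 (1994)). That relation is a countable union of graphs of homeomorphisms of a compact space, hence $K_\sigma$. By Rosendal's theorem and Theorem A, $\cong\ \le_BE_{K_\sigma}\le_B\ \approx_{QM}$. If $\approx_{QM}\ \le_B\ \cong$ held, then $\approx_{QM}$ would be essentially countable, contradicting Theorem B. Thus $\cong\ <_B\ \approx_{QM}$. $\square$
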